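\title{Entire functions with zeros on one ray and $1$-points on two rays:\\ no angles between $\pi/3$ and $\pi/2$ except $2\pi/5$}

\begin{abstract}
Let $f$ be a transcendental entire function with infinitely many zeros, all on a ray $L_0$, and infinitely many $1$-points, all on two rays that make the same angle $\alpha$ with $L_0$. It is known that $\alpha<\pi/2$, and that every $\alpha\le\pi/3$ and the angle $\alpha=2\pi/5$ are realized. We prove that no other angle is possible. For $\alpha=2\pi/5$ we show that, with $L_0$ the positive ray and $\omega=e^{2\pi i/5}$, the function satisfies $f(\omega z)f(\omega^{-1}z)=1-f(z)$ and is unique up to a dilation of the variable.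
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All rays in this paper emanate from the origin and contain it, and $\angle(L,L')$ is the angle between two rays. The \emph{$1$-points} of an entire function $f$ are the solutions of $f(z)=1$. Zeros and $1$-points are counted with multiplicity. The zeros of an entire function can be prescribed freely, and so can its $1$-points, but restrictions appear when both sets are confined to rays. The following result is known.

\begin{theorem}\label{thm:known}
Suppose that the zeros of a transcendental entire function $f$ lie on a ray $L_0$ and its $1$-points lie on the union of two rays $L_{-1}$ and $L_1$, both distinct from $L_0$. Suppose also that $f$ has infinitely many zeros and infinitely many $1$-points. Then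
\[
\angle(L_0,L_1)=\angle(L_0,L_{-1})<\pi/2 .
\]
\end{theorem}

We say that an angle $\alpha$ \emph{occurs} if there are rays $L_0,L_1,L_{-1}$ with $L_{\pm1}\ne L_0$ and $\angle(L_0,L_1)=\angle(L_0,L_{-1})=\alpha$, and a transcendental entire function with infinitely many zeros, all on $L_0$, and infinitely many $1$-points, all on $L_{-1}\cup L_1$. It is known that every $\alpha\in(0,\pi/3]$ occurs and that $\alpha=2\pi/5$ occurs. The problem, posed in \cite{slides}, is to decide whether some angle $\alpha\in(\pi/3,\pi/2)\setminus\{2\pi/5\}$ occurs.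

Two elementary functions mark the ends of the range $0<\alpha<\pi/2$. The function $\cos\sqrt z=\cosh\sqrt{-z}$ has all its zeros and $1$-points on the positive ray, which is the degenerate case $\alpha=0$. It has order $1/2$, and away from that ray $\log|\cos\sqrt z|=\operatorname{Re}(-z)^{1/2}+O(1)$. The function $e^{-z}$ has its $1$-points on the imaginary axis, which is the case $\alpha=\pi/2$. It has order $1$ and $\log|e^{-z}|=\operatorname{Re}(-z)$, but it has no zeros; this example also shows that Theorem~\ref{thm:known} needs its hypothesis on zeros. We shall see that the intermediate angles interpolate between these two functions: if $\alpha$ occurs, then $f$ has order $\rho=\pi/(2(\pi-\alpha))$, and on suitable scales $\log|f|$ looks like $\operatorname{Re}(-z)^\rho$.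

This growth is consistent for every $\alpha\in(0,\pi/2)$, so it excludes no angle. A count of parameters suggests a guess. A function of order less than $1$ is determined by its zeros up to a constant factor, so each zero is one real parameter. If $f$ is real on the real axis, its $1$-points come in conjugate pairs, and each pair imposes one real condition, namely that the argument be $\pm\alpha$. Lemma~\ref{lem:h} shows that there are asymptotically $1/(2\cos\rho\alpha)$ conditions per parameter, and this number is less than $1$ exactly when $\alpha<2\pi/5$. One would therefore guess that the angles that occur fill the interval $(0,2\pi/5]$, with a rigid configuration at the right endpoint. The rigidity is there, but the interval is not.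

\begin{theorem}\label{thm:A}
If $\alpha\in(\pi/3,\pi/2)$ occurs, then $\alpha=2\pi/5$.
\end{theorem}

Together with Theorem~\ref{thm:known} and the known existence results, this gives the following.

\begin{corollary}\label{cor:set}
The set of angles that occur is $(0,\pi/3]\cup\{2\pi/5\}$.
\end{corollary}

\begin{theorem}\label{thm:B}
Let $\alpha=2\pi/5$ and $\omega=e^{2\pi i/5}$. Let $f$ be a function as in the definition of ``occurs'', rotated so that $L_0$ is the positive ray. Then
\[
f(\omega z)f(\omega^{-1}z)=1-f(z),\qquad f(0)=-\frac{1+\sqrt5}{2},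
\]
and $f$ is unique up to the substitution $f(z)\mapsto f(tz)$, $t>0$.
\end{theorem}

The functional equation shows how the isolated angle is realized: it makes the $1$-points of $f$ the images of the zeros under the rotations by $\omega^{\pm1}$, so all the conditions on the $1$-points hold at once. Theorem~\ref{thm:B} is not used in the proof of Theorem~\ref{thm:A}, and neither proof uses Theorem~\ref{thm:known}.

Section~\ref{sec:idea} explains the method under simplifying assumptions, and Section~\ref{sec:tools} recalls the tools. Sections~\ref{sec:order}--\ref{sec:h} determine the growth of $f$ for every $\alpha\in(0,\pi/2)$. Theorem~\ref{thm:A} is proved in Sections~\ref{sec:P} and~\ref{sec:Q}, and Theorem~\ref{thm:B} in Section~\ref{sec:B}.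

\section{The model function and a chain of quotients}\label{sec:idea}

Throughout, $0<\alpha<\pi/2$ and $f$ is a function as in the definition of ``occurs''. If $L_1=L_{-1}$, we replace $L_{-1}$ by the reflection of $L_1$ in $L_0$; the hypotheses still hold. After a rotation, $L_0$ is the positive ray and $L_{\pm1}=\{\arg z=\pm\alpha\}$. We write $z=re^{i\varphi}$ and
\[
S_0=\{|\arg z|<\alpha\},\qquad D=\{\alpha<\arg z<2\pi-\alpha\},\qquad \Omega=\mathbb C\setminus L_0,
\]
\[
\omega=e^{i\alpha},\qquad \rho=\frac{\pi}{2(\pi-\alpha)},\qquad \delta=\rho\alpha,\qquad C=\cos\delta,\qquad a=\frac1{2C}.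
\]
The letter $C$ is reserved for $\cos\delta$; positive constants are denoted $c_1,c_2,\dots$. We have $\frac12<\rho<1$ and $\pi\rho=\pi/2+\delta$. The angle $\delta=\pi\alpha/(2(\pi-\alpha))$ increases from $0$ to $\pi/2$ with $\alpha$, and
\begin{equation}\label{eq:thresholds}
\alpha=\pi/3\iff\delta=\pi/4\iff 2C^2=1,\qquad \alpha=2\pi/5\iff\delta=\pi/3\iff 2C=1 .
\end{equation}

Let $(-z)^\rho$ be the branch in $\Omega$ that is positive on the negative axis. The \emph{model function} is $\psi(z)=\operatorname{Re}(-z)^\rho$, extended to $L_0$ by continuity: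
\begin{equation}\label{eq:psi}
\psi(re^{i\varphi})=r^\rho\cos\rho(\pi-\varphi)\quad(0\le\varphi\le2\pi),\qquad \psi(re^{i\varphi})=r^\rho\sin(\rho|\varphi|-\delta)\quad(|\varphi|\le\pi).
\end{equation}
The second form follows from the first, from $\psi(\bar z)=\psi(z)$ and from $\pi\rho=\pi/2+\delta$. We write $\xi^+=\max(\xi,0)$.

\begin{lemma}\label{lem:psi}
The function $\psi$ is continuous and subharmonic in $\mathbb C$ and harmonic in $\Omega$. It is positive in $D$, zero on $L_{\pm1}$ and negative in $S_0$. Moreover,
\begin{equation}\label{eq:add}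
\psi(\omega z)+\psi(\omega^{-1}z)=2C\,\psi^+(z),\qquad z\in\mathbb C .
\end{equation}
\end{lemma}

\begin{proof}
For $|\varphi|\le\pi$ the number $\rho|\varphi|-\delta=\rho(|\varphi|-\alpha)$ lies in $[-\delta,\pi/2]$, which gives the signs. Near $L_0\setminus\{0\}$ we have $\psi=\cos\pi\rho\cdot r^\rho\cos\rho\varphi+\sin\pi\rho\cdot|r^\rho\sin\rho\varphi|$, a harmonic function plus a positive multiple of the modulus of a harmonic function. At the origin, the mean of $\psi$ over $|z|=r$ is $r^\rho\sin(\pi\rho)/(\pi\rho)\ge0=\psi(0)$. So $\psi$ is subharmonic.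

For $\alpha\le\varphi\le2\pi-\alpha$ both $\varphi\pm\alpha$ lie in $[0,2\pi]$, and the first form in \eqref{eq:psi} gives the sum $r^\rho[\cos\rho(\pi-\varphi-\alpha)+\cos\rho(\pi-\varphi+\alpha)]=2C\psi(z)$. For $|\varphi|\le\alpha$ we have $|\varphi+\alpha|=\alpha+\varphi$ and $|\varphi-\alpha|=\alpha-\varphi$, and the second form gives $r^\rho[\sin\rho\varphi+\sin(-\rho\varphi)]=0$.
\end{proof}

The rest of this section is a sketch and is not used in the proofs. Assume that $f$ is real on the real axis, that $f(0)\ne1$, and that $\log|f|=\psi+o(r^\rho)$ away from $L_0$, with $\log|f|\le\psi+o(r^\rho)$ everywhere. Let $\omega^{\pm1}b_n$ be the $1$-points and $h(z)=\prod(1-z/b_n)$. As $\rho<1$,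
\begin{equation}\label{eq:chain1}
c\,h(\omega z)h(\omega^{-1}z)=1-f(z)
\end{equation}
with a constant $c\ne0$. Assume also that $\log|h|$ behaves like a multiple of $\psi$. In $D$ both sides of \eqref{eq:chain1} are large, and by \eqref{eq:add} the multiple must be $a=1/(2C)$.

The hypothesis on the $1$-points says that $f(\omega b_n)=f(\omega^{-1}b_n)=1$. Hence $f(\omega z)f(\omega^{-1}z)-1$ vanishes at the zeros of $h$, and there is an entire function $T_3$ with
\begin{equation}\label{eq:chain2}
f(\omega z)f(\omega^{-1}z)=1+h(z)T_3(z).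
\end{equation}
In $\overline D$ this gives $\log|T_3|\le(2C-a)\psi+o(r^\rho)$.

\emph{The case $\alpha>2\pi/5$.} Here $2C<1<a$, so $T_3$ decays in $D$. On $L_{\pm1}$ we have $\log|T_3|\le o(r^\rho)$. The sector $S_0$ has opening $2\alpha<\pi<\pi/\rho$, so the Phragm\'en--Lindel\"of principle extends the bound $o(r^\rho)$ to $S_0$. Then the mean of $\log|T_3|$ over $|z|=r$ tends to $-\infty$, while for $T_3\not\equiv0$ this mean is nondecreasing in $r$. Hence $T_3\equiv0$ and $f(\omega z)f(\omega^{-1}z)\equiv1$, which is impossible for a function with zeros. The limiting function $e^{-z}$ with $\omega=i$ does satisfy $f(iz)f(-iz)\equiv1$.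

\emph{One more step.} For $\alpha\le2\pi/5$ the function $T_3$ is allowed to grow, and we repeat the construction with $T_3$ in place of $f$. At a zero of $f$, identity \eqref{eq:chain2} at the points $\omega^{\pm1}z$ gives $h(\omega^{\pm1}z)T_3(\omega^{\pm1}z)=-1$, and \eqref{eq:chain1} gives $c\,h(\omega z)h(\omega^{-1}z)=1$. So $T_3(\omega z)T_3(\omega^{-1}z)=c$ there, and
\begin{equation}\label{eq:chain3}
c^{-1}T_3(\omega z)T_3(\omega^{-1}z)=1-f(z)T_4(z)
\end{equation}
with $T_4$ entire. Put $T_0=1$, $T_1=h$, $T_2=f$. Up to constants, each of \eqref{eq:chain1}--\eqref{eq:chain3} expresses $T_n(\omega z)T_n(\omega^{-1}z)-1$ as $T_{n-1}T_{n+1}$. Near the negative axis this gives $\log|T_n|\le\tau_n\psi+o(r^\rho)$, where $\tau_0=0$, $\tau_1=a$ and $\tau_{n+1}=2C\tau_n-\tau_{n-1}$, as long as $\tau_n\ge0$. This is the recurrence of $\sin n\delta$, so $\tau_n=a\sin n\delta/\sin\delta$: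
\begin{equation}\label{eq:tau}
\tau_1=a,\qquad \tau_2=1,\qquad \tau_3=2C-a=a(4C^2-1),\qquad \tau_4=2C\tau_3-1=4C^2-2 .
\end{equation}
By \eqref{eq:thresholds}, $\tau_3<0$ for $\alpha>2\pi/5$ and $\tau_4<0$ for $\alpha>\pi/3$. So for $\pi/3<\alpha\le2\pi/5$ we expect $T_4\equiv0$. Then \eqref{eq:chain3} says that $T_3$ has no zeros; being of order less than $1$, it is constant. Now \eqref{eq:chain2} forces $2C=a$, that is, $\alpha=2\pi/5$. For $\alpha\le\pi/3$ the numbers $\tau_3,\tau_4$ are nonnegative and this argument gives nothing, as it must.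

Four points remain for the proof. Nothing is assumed about the growth of $f$, so even finite order has to be proved (Section~\ref{sec:order}). The growth need not be regular, so the asymptotics are replaced by limits of rescaled functions along a sequence of radii (Sections~\ref{sec:limits} and~\ref{sec:h}). The function $f$ need not be real (Section~\ref{sec:P}). Finally, the bound for $T_4$ is positive in a sector around $L_0$, and one has to show that this sector is narrow enough (Section~\ref{sec:Q}).

\section{Tools}\label{sec:tools}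

A function $u$ with values in $[-\infty,\infty)$ on a domain is \emph{subharmonic} if it is upper semicontinuous, not identically $-\infty$, and at each point at most its mean over every small circle about the point. It is then locally integrable, at most its area mean over any disk in the domain, and its \emph{Riesz measure} $\frac1{2\pi}\Delta u$ is a positive measure. For an entire function $X\not\equiv0$ the Riesz measure of $\log|X|$ is the counting measure of the zeros. A subharmonic function is harmonic on an open set where its Riesz measure vanishes, and equals $-\infty$ at an atom of its Riesz measure. Two harmonic functions in a domain that agree on a nonempty open subset agree in the domain. We use the following facts.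

\begin{itemize}
\item[(F1)] \emph{Compactness} \cite[Theorem 4.1.9]{Hor}. Let $u_k$ be subharmonic in $\mathbb C$ and locally uniformly bounded above. Either $u_k\to-\infty$ locally uniformly, or a subsequence converges in $L^1_{\mathrm{loc}}$ to a subharmonic function $u$. In the latter case $\limsup_k\sup_Eu_k\le\sup_Eu$ for compact $E$, and the Riesz measures converge weakly. A further subsequence converges almost everywhere (a.e.).
\item[(F2)] A subharmonic function is at each point the limit of its area means over shrinking disks. So if $t$ is subharmonic, $b$ is continuous and $t\le b$ (or $t=b$) a.e.\ on an open set, then this holds everywhere on the set. Subharmonic functions that agree a.e.\ agree everywhere.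
\item[(F3)] \emph{Liouville.} A subharmonic function in $\mathbb C$ that is bounded above is constant.
\item[(F4)] \emph{Phragm\'en--Lindel\"of.} Let $t$ be subharmonic in $\mathbb C$, $t\le0$ on the boundary of a sector of opening $\gamma$, and $t\le c_1(1+r^\sigma)$ in the sector with $\sigma<\pi/\gamma$. Then $t\le0$ in the sector.
\item[(F5)] A positive harmonic function in $\{|\varphi|<\gamma\}$ that tends to $0$ at every boundary point other than the origin, and is bounded near the origin, equals $A\,r^\sigma\cos\sigma\varphi$ with $\sigma=\pi/(2\gamma)$ and $A>0$. Indeed, map the sector onto $\operatorname{Re}w>0$ by $w=z^\sigma$. The measure in the Herglotz representation is carried by $0$ and $\infty$, so the function is $A\operatorname{Re}w+A'\operatorname{Re}(1/w)$, and boundedness near $0$ gives $A'=0$.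
\item[(F6)] If $G=\sum g_nz^n$ is entire and $A(r)=\max_{|z|=r}\operatorname{Re}G$, then $|g_n|r^n\le2(A(r)-\operatorname{Re}g_0)$ for $n\ge1$, because $g_nr^n=-\frac1\pi\int_0^{2\pi}(A(r)-\operatorname{Re}G(re^{i\varphi}))e^{-in\varphi}\,d\varphi$. Hence, if $A(r)=o(r^N)$ along a sequence $r\to\infty$, then $G$ is a polynomial of degree less than $N$. Every harmonic function in $\mathbb C$ has the form $\operatorname{Re}G$.
\end{itemize}

For an entire function $X$ let $M(r,X)=\max_{|z|=r}|X|$. Its \emph{order} is $\limsup_{r\to\infty}\log\log M(r,X)/\log r$, and $\log M(r,X)/\log r\to\infty$ if $X$ is transcendental.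

\begin{itemize}
\item[(F7)] \emph{Hadamard.} If $X\not\equiv0$ has order less than $1$ and $z_n$ are its zeros other than $0$, then $\sum1/|z_n|<\infty$ and $X(z)=\mathrm{const}\cdot z^p\prod(1-z/z_n)$.
\item[(F8)] \emph{The $\cos\pi\rho$ theorem.} If $X$ is nonconstant of order $\lambda<1$, then $\limsup_{r\to\infty}\log\min_{|z|=r}|X|\big/\log M(r,X)\ge\cos\pi\lambda$.
\item[(F9)] \emph{Schottky's theorem} (Hayman, Hempel). If $F$ is holomorphic in the unit disk and omits $0$ and $1$, then $\log^+|F(z)|\le(K_0+\log^+|F(0)|)\frac{1+|z|}{1-|z|}$ with an absolute constant $K_0$.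
\end{itemize}

The next lemma describes, on a logarithmic scale, what happens when $1$ is subtracted.

\begin{lemma}\label{lem:minus1}
Let $B_k\to\infty$, and let $X_k$ be complex functions with $\log|X_k|/B_k\to\xi$ a.e. Put $y_k=\log|X_k-1|/B_k$. Then $\limsup y_k\le\xi^+$ a.e., $y_k\to\xi$ a.e.\ on $\{\xi>0\}$, and $y_k\to0$ a.e.\ on $\{\xi<0\}$.
\end{lemma}

\begin{proof}
The first claim follows from $\log|X_k-1|\le\log^+|X_k|+\log2$. At a point of convergence with $\xi>0$ we have $|X_k|\to\infty$, so $\log|X_k-1|-\log|X_k|\to0$. At one with $\xi<0$ we have $X_k\to0$, so $\log|X_k-1|\to0$.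
\end{proof}

\section{The order is finite and positive}\label{sec:order}

In each of the three open sectors cut out by the rays, $f$ omits $0$ and $1$, so Schottky's theorem bounds its growth there. The bound degenerates at the rays like the reciprocal of the angular distance, which just fails to be integrable over circles; we cross the rays with an explicit harmonic majorant.

\begin{lemma}\label{lem:finite}
The function $f$ has finite order.
\end{lemma}

\begin{proof}
Let $F(\zeta)=f(e^\zeta)$, $\zeta=x+iy$, and $\Theta=\{0,\alpha,-\alpha\}+2\pi\mathbb Z$. The lines $y=\theta$, $\theta\in\Theta$, cut the plane into strips of widths $\alpha$, $\alpha$ and $2\pi-2\alpha>\alpha$, and $F$ omits $0$ and $1$ in each strip.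

In the unit disk, $\log\frac{1+|z|}{1-|z|}$ is the distance from $0$ to $z$ in the hyperbolic metric of curvature $-1$. By conformal invariance, (F9) gives $\log^+|F(\zeta)|\le(K_0+\log^+|F(\zeta_0)|)e^{d(\zeta,\zeta_0)}$ in each strip, where $d$ is its hyperbolic distance. Translate the strip to $0<y<\gamma$. Its hyperbolic density is $(\pi/\gamma)/\sin(\pi y/\gamma)$, the pullback of $1/\operatorname{Im}w$ under $w=e^{\pi\zeta/\gamma}$. Let $\zeta_0=i\gamma/2$ and $y'=\min(y,\gamma-y)$. Going along the midline and then vertically, we get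
\[
d(\zeta,\zeta_0)\le\frac{\pi|x|}{\gamma}+\log\cot\frac{\pi y'}{2\gamma}\le\frac{\pi|x|}{\gamma}+\log\frac{\gamma}{y'},
\]
since $\cot s\le1/s$. As $F$ is $2\pi i$-periodic, only three strips matter, and so
\begin{equation}\label{eq:schottky}
\log^+|F(x+iy)|\le\frac{c_2\,e^{\pi x/\alpha}}{\operatorname{dist}(y,\Theta)},\qquad x\ge0 .
\end{equation}

Let $\ell=\alpha/2<1$, $\theta\in\Theta$, $x_1\ge1$, and write $\zeta=x_1+i\theta+w$. Let $Q$ be the square $|\operatorname{Re}w|+|\operatorname{Im}w|<\ell$, which has a diagonal on the line $y=\theta$. On $\overline Q$ we have $\operatorname{dist}(y,\Theta)=|\operatorname{Im}w|$, so \eqref{eq:schottky} gives $\log^+|F|\le A/|\operatorname{Im}w|$ with $A=c_2e^{\pi(x_1+1)/\alpha}$. Consider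
\[
H(w)=\operatorname{Re}\frac1{\ell+w}+\operatorname{Re}\frac1{\ell-w}.
\]
In $Q$ we have $|\arg(\ell\pm w)|<\pi/4$, so $\operatorname{Re}\frac1{\ell\pm w}\ge\frac1{\sqrt2\,|\ell\pm w|}$; both terms are positive harmonic functions, and $H\to+\infty$ at the vertices $\pm\ell$. On the two sides ending at $\mp\ell$ we have $\ell\pm w=se^{i\pi/4}$ or $se^{-i\pi/4}$ with $s>0$, so $1/|\operatorname{Im}w|=\sqrt2/s=2\operatorname{Re}\frac1{\ell\pm w}\le2H(w)$. Thus the subharmonic function $\log^+|F|-2AH$ has upper limit at most $0$ at each point of $\partial Q$; at the vertices $\pm\ell$ the limit is $-\infty$, because $F$ is bounded on $\overline Q$. By the maximum principle $\log^+|F|\le2AH$ in $Q$. On the vertical diagonal, $H(iy)=2\ell/(\ell^2+y^2)\le2/\ell$. So $\log^+|F(x_1+iy)|\le4A/\ell$ when $\operatorname{dist}(y,\Theta)<\ell$, and \eqref{eq:schottky} covers the remaining $y$. Hence $\log M(r,f)=O(r^{\pi/\alpha})$.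
\end{proof}

The rescaling in the next section needs positive order. A function of small order is large on whole circles; there $f$ and $f-1$ are nearly equal, so the power sums of zeros and of $1$-points nearly agree. This is incompatible with the geometry of the rays.

\begin{lemma}\label{lem:positive}
The order $\lambda$ of $f$ is at least $1/2$.
\end{lemma}

\begin{proof}
Suppose that $\lambda<1/2$. By (F8) there are $c_3>0$ and $R_k\to\infty$ such that $m_k=\min_{|z|=R_k}|f|$ satisfies $\log m_k\ge c_3\log M(R_k,f)$. Since $f$ is transcendental, $m_k$ eventually exceeds any fixed power of $R_k$. Let $j$ be the smallest integer with $j\alpha>\pi/2$. Then $j\alpha\le\pi/2+\alpha<\pi$, so $\cos j\alpha<0$. Let $\zeta$ run over the zeros and $w$ over the $1$-points of $f$. On $|z|=R_k$, where $|1/f|\le1/2$ for large $k$, we have $f'/f-f'/(f-1)=-(\operatorname{Log}(1-1/f))'$ and $|\operatorname{Log}(1-1/f)|\le2/m_k$. The residue theorem and integration by parts give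
\[
\sum_{|\zeta|<R_k}\zeta^j-\sum_{|w|<R_k}w^j=\frac1{2\pi i}\oint_{|z|=R_k}jz^{j-1}\operatorname{Log}\Big(1-\frac1f\Big)\,dz=O(R_k^j/m_k)\to0 .
\]
But $f$ has a zero $a_1>0$ and all $\zeta$ are nonnegative, so the first sum is at least $a_1^j$ for large $k$, while $\operatorname{Re}\sum w^j=\cos j\alpha\sum|w|^j\le0$. This is a contradiction.
\end{proof}

\section{Rescaling: the limits of $\log|f|$ and $\log|f-1|$}\label{sec:limits}

Let $B(r)=\log M(r,f)$, a continuous function, positive for $r\ge r_0$. To take limits of $\log|f(rz)|/B(r)$ we need radii $r$ at which $B(r)$ controls $B(tr)$ for all $t$, both large and small.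

\begin{lemma}\label{lem:peaks}
Let $0<s_1<\lambda<s_2$ and $m(t)=\max(t^{s_1},t^{s_2})$. There are $r_k\to\infty$ such that $B_k=B(r_k)$ satisfies
\begin{equation}\label{eq:peaks}
B(tr_k)\le B_k\,m(t)\quad\text{for }t\ge r_0/r_k,\qquad c_4r_k^{s_1}\le B_k=o(r_k^{s_2}).
\end{equation}
\end{lemma}

\begin{proof}
By the definition of order, $\limsup B(r)r^{-s_1}=\infty$ and $B(r)r^{-s_2}\to0$. The points where $B(r)r^{-s_1}$ attains its maximum on $[r_0,N]$ tend to infinity with $N$, so there are arbitrarily large $R$ with $B(r)r^{-s_1}\le B(R)R^{-s_1}$ on $[r_0,R]$. Let $r^*\ge R$ maximize $B(r)r^{-s_2}$ on $[R,\infty)$. For $r\ge R$ we have $B(r)\le(r/r^*)^{s_2}B(r^*)$. For $r_0\le r\le R$,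
\[
B(r)\le(r/R)^{s_1}B(R)\le(r/R)^{s_1}(R/r^*)^{s_2}B(r^*)\le(r/r^*)^{s_1}B(r^*).
\]
Take for $r_k$ the points $r^*$. The choice $t=r_0/r_k$ gives $B_k\ge B(r_0)(r_k/r_0)^{s_1}$.
\end{proof}

For an entire function $X\not\equiv0$ put
\[
\Lambda_kX(z)=\frac{\log|X(r_kz)|}{B_k}.
\]
We write $\Lambda_kX\to\xi$ for convergence in $L^1_{\mathrm{loc}}(\mathbb C)$ and a.e. We pass to subsequences finitely many times without changing notation. By \eqref{eq:peaks}, $\log r_k=o(B_k)$, so monomial factors do not affect limits.

\begin{proposition}\label{prop:uv}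
The order of $f$ is $\rho$. For any $s_1,s_2,r_k$ as in Lemma~\ref{lem:peaks}, along a subsequence,
\[
\Lambda_kf\to\psi,\qquad \Lambda_k(f-1)\to\psi^+ .
\]
\end{proposition}

\begin{proof}
Let $u_k=\Lambda_kf$ and $v_k=\Lambda_k(f-1)$. By \eqref{eq:peaks}, both are at most $m(|z|)+o(1)$ uniformly in $\mathbb C$; for $|z|<r_0/r_k$ the bound is $(B(r_0)+\log2)/B_k=o(1)$. Also $\sup_{|z|\le1}u_k=1$ and $\sup_{|z|\le1}v_k\ge\log(e^{B_k}-1)/B_k\to1$. By (F1) and (F2) there are subharmonic limits $u,v$ with
\begin{equation}\label{eq:uvbounds}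
u,v\le m(|z|),\qquad \sup_{|z|\le1}u\ge1,\qquad\sup_{|z|\le1}v\ge1 .
\end{equation}
Apply Lemma~\ref{lem:minus1} to $X_k=f(r_kz)$ and to $X_k=1-f(r_kz)$. It gives $v\le u^+$ and $u\le v^+$ a.e., so $u^+=v^+$ everywhere by (F2), and it gives $u=0$ a.e.\ on $\{v<0\}$. The Riesz measures of $u_k$ are carried by $L_0$ and those of $v_k$ by $L_1\cup L_{-1}$. Hence $u$ is harmonic in $\Omega$, and $v$ is harmonic in $S_0$ and in $D$.

\emph{The sign of $v$.} If $v<0$ at a point of $S_0\cup D$, then $v<0$ in a disk, and $u=0$ on a nonempty open subset of the domain $\Omega$. Then $u\equiv0$ in $\Omega$, hence in $\mathbb C$ by (F2), contrary to \eqref{eq:uvbounds}. So $v\ge0$ a.e., hence everywhere by (F2), and by the minimum principle, in each of $S_0$ and $D$ either $v>0$ or $v\equiv0$.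

\emph{$v\equiv0$ in $S_0$.} Suppose instead that $v>0$ in $S_0$. Then $u=v$ in $S_0$, so $u$ is harmonic in $S_0\cup\Omega=\mathbb C\setminus\{0\}$. If also $v>0$ in $D$, then $u=v$ a.e., hence everywhere. Thus $v$ is harmonic in $\mathbb C\setminus\{0\}$ with $0\le v\le|z|^{s_1}$ near $0$. The singularity is removable and $v(0)=0$ is a minimum, so $v\equiv0$, a contradiction. If $v\equiv0$ in $D$, then $u\le0$ in $D$ and $u>0$ in $S_0$, so $u=0$ on $L_{\pm1}\setminus\{0\}$ by continuity. By (F5), $u=A\,r^\sigma\cos\sigma\varphi$ in $S_0$ with $\sigma=\pi/(2\alpha)$, $A>0$. Both sides are harmonic in the domain $-\alpha<\varphi<2\pi-\alpha$, so the formula holds there. At $\varphi=3\alpha$ we have $\sigma\varphi=3\pi/2$, so $u>0$ for $\varphi$ slightly above $3\alpha$. Since $\alpha<\pi/2$, we have $\alpha<3\alpha<2\pi-\alpha$, so these points lie in $D$, a contradiction.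

\emph{Identification of $u$ and $v$.} Now $v>0$ in $D$, since otherwise $v=0$ a.e. So $u=v>0$ in $D$, $u\le0$ in $S_0$, and $u=0$ on $L_{\pm1}\setminus\{0\}$ by continuity. The sector $D$ has opening $2(\pi-\alpha)=\pi/\rho$ and is bisected by the negative axis, so (F5) gives $u=A\psi$ in $D$. This extends to $\Omega$, where both functions are harmonic, and to $\mathbb C$ by (F2). Since $\sup_{|z|\le1}\psi=\psi(-1)=1$, the bounds \eqref{eq:uvbounds} give $A\ge1$ and $A=u(-1)\le m(1)=1$. Thus $u=\psi$ and $v=v^+=u^+=\psi^+$.

Finally, $t^\rho=u(-t)\le m(t)$ for all $t>0$. Letting $t\to0$ and $t\to\infty$ gives $s_1\le\rho\le s_2$. As $s_1<\lambda<s_2$ were arbitrary, $\lambda=\rho$.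
\end{proof}

Since $\alpha<\pi/2$, we have $\rho<1$. From now on we fix $0<s_1<\rho<s_2<1$ and a sequence $r_k$ for which Proposition~\ref{prop:uv} holds.

All contradictions below come from one source: a rescaled limit of an entire function cannot be nonpositive everywhere and negative somewhere. We state this for the quotients that we need.

\begin{lemma}\label{lem:quot}
Let $X,Y\not\equiv0$ be entire. Suppose that $\Lambda_kX$ is locally uniformly bounded above and tends to $\xi$ a.e., that $\Lambda_kY\to\eta$, and that $T=(X-1)/Y$ is entire and $T\not\equiv0$. Let $b$ be continuous with $\xi^+-\eta\le b$ a.e. Then $\Lambda_kT$ is locally uniformly bounded above, and along a subsequence $\Lambda_kT\to t$, where $t$ is subharmonic and $t\le b$ in $\mathbb C$. If $t\le0$ in $\mathbb C$, then $t\equiv0$.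
\end{lemma}

\begin{proof}
We have $\Lambda_kT=\Lambda_k(X-1)-\Lambda_kY$ a.e. The value $\Lambda_kT(z)$ is at most the area mean of $\Lambda_kT$ over the unit disk about $z$. In that mean, $\Lambda_k(X-1)\le(\Lambda_kX)^++o(1)$ is locally uniformly bounded above and $\Lambda_kY$ is bounded in $L^1_{\mathrm{loc}}$. This gives the upper bound. For $r_k\ge1$ we have $\sup_{|z|\le1}\Lambda_kT\ge\log M(1,T)/B_k\to0$. By (F1) a limit $t$ exists and $\sup_{|z|\le1}t\ge0$. By Lemma~\ref{lem:minus1}, $t\le\xi^+-\eta\le b$ a.e., hence $t\le b$ everywhere by (F2). If $t\le0$, then $t$ is constant by (F3), and the constant is $0$.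
\end{proof}

\section{The products over the $1$-points}\label{sec:h}

Let $\omega b_n$ and $\omega^{-1}b_n'$, with $b_n,b_n'>0$, be the nonzero $1$-points on $L_1$ and $L_{-1}$, and put $h_1(z)=\prod(1-z/b_n)$, $h_2(z)=\prod(1-z/b_n')$. By (F7),
\begin{equation}\label{eq:factor}
1-f(z)=c\,z^q\,h_1(\omega^{-1}z)\,h_2(\omega z),\qquad c\ne0,\quad q\ge0 .
\end{equation}
We know the limit of the product and need the limit of each factor. The two factors have their zeros on different rays, so their limiting Riesz measures can be read off from that of $\psi^+$. What remains is to exclude a harmonic term, and this is where $0<s_1$ and $s_2<1$ are used.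

\begin{lemma}\label{lem:h}
Along a subsequence, $\Lambda_kh_1\to a\psi$ and $\Lambda_kh_2\to a\psi$.
\end{lemma}

In particular both products are infinite, so both rays carry $1$-points. Comparing Riesz measures with $\Lambda_kf\to\psi$, we see that on the scales $r_k$ each ray $L_{\pm1}$ carries asymptotically $a$ times as many $1$-points as $L_0$ carries zeros; this is the ratio quoted in Section~\ref{sec:intro}.

\begin{proof}
Let $h=h_1$ or $h_2$, and let $n(x)$ be the number of zeros of $h$ in $(0,x]$. Jensen's formula for $f-1$ gives $n(x)\le B(ex)+O(\log x)\le2B(ex)$ for $x\ge x_1$, where we take $ex_1\ge r_0$. For $x<x_1$ we have $n(x)\le c_5$, and $n(x)=0$ for $x<x_2$ with some $x_2>0$. The zeros of $h$ are positive, so $|h(z)|\le h(-|z|)$, and integration by parts gives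
\[
\Lambda_kh(z)\le\frac1{B_k}\int_0^\infty\log\Big(1+\frac{r_k|z|}{x}\Big)\,dn(x)=\int_0^\infty\frac{|z|}{t(t+|z|)}\,\frac{n(tr_k)}{B_k}\,dt .
\]
By \eqref{eq:peaks}, $n(tr_k)/B_k\le2m(et)$ for $tr_k\ge x_1$. For $0<\sigma<1$ the substitution $t=|z|\tau$ gives $\int_0^\infty\frac{|z|\,t^\sigma}{t(t+|z|)}\,dt=|z|^\sigma\int_0^\infty\frac{\tau^{\sigma-1}}{1+\tau}\,d\tau<\infty$. Also $\int_\epsilon^\infty\frac{|z|}{t(t+|z|)}\,dt=\log(1+|z|/\epsilon)$. Hence
\[
\Lambda_kh(z)\le c_6\big(|z|^{s_1}+|z|^{s_2}\big)+\frac{c_5}{B_k}\log\Big(1+\frac{r_k|z|}{x_2}\Big),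
\]
and the last term tends to $0$ locally uniformly. Since $\Lambda_kh(0)=0$, (F1) gives a subharmonic limit $\eta$ with $\eta\le c_6(|z|^{s_1}+|z|^{s_2})$. The area means of $\Lambda_kh$ over disks centered at $0$ are at least $\Lambda_kh(0)=0$, so the same holds for $\eta$, and $\eta(0)\ge0$ by (F2). Thus $\eta(0)=0$.

Let $\mu$ be the Riesz measure of $\psi$. Both $\mu$ and the Riesz measure of $\eta$ are carried by $L_0$, and neither has an atom at $0$, because $\psi(0)$ and $\eta(0)$ are finite. Let $h=h_1$ and let $G$ be the upper half-plane, which meets $L_1$ but not $L_{-1}$. By \eqref{eq:factor}, in $G$ the functions $\Lambda_k(f-1)(z)$ and $\Lambda_kh_1(\omega^{-1}z)$ have the same Riesz measure, so their limits $\psi^+(z)$ and $\eta(\omega^{-1}z)$ do too. By \eqref{eq:add}, $\psi^+(z)=a\psi(\omega^{-1}z)+a\psi(\omega z)$, and the last term is harmonic in $G$. So $\eta$ and $a\psi$ have the same Riesz measure in $\omega^{-1}G\supset L_0\setminus\{0\}$, hence in $\mathbb C$. For $h=h_2$ use the lower half-plane and exchange $\omega$ and $\omega^{-1}$.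

By Weyl's lemma and (F2), $\eta-a\psi$ is harmonic in $\mathbb C$. It is bounded above by $O(1+|z|^{s_2})=o(|z|)$ as $z\to\infty$, so it is constant by (F6), and it vanishes at $0$.
\end{proof}

\section{The first quotient: $f$ is real and $\alpha\le2\pi/5$}\label{sec:P}

Without reality, $\omega^{-1}b_n$ need not be a $1$-point of $f$, but it is a $1$-point of $f^*(z)=\overline{f(\bar z)}$. Here the position of the zeros enters: by (F7), $f(z)=c_0z^p\prod(1-z/a_n)$ with $a_n>0$, so $f^*=\kappa f$ with $\kappa=\overline{c_0}/c_0$, $|\kappa|=1$. This suggests the function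
\[
P(z)=\kappa f(\omega z)f(\omega^{-1}z)-1=f(\omega z)f^*(\omega^{-1}z)-1=f^*(\omega z)f(\omega^{-1}z)-1 .
\]
Since $P(\omega a_1)=-1$, we have $P\not\equiv0$.

\begin{lemma}\label{lem:div}
The functions $P/h_1$ and $P/h_2$ are entire. If $\kappa\ne1$, then $P/(h_1h_2)$ is entire.
\end{lemma}

\begin{proof}
Let $b>0$ be a zero of $h_1$ of order $n$. Then $f(\omega z)-1$ vanishes at $b$ to order $n$, and so does $f^*(\omega^{-1}z)-1=\overline{f(\omega\bar z)-1}$. Hence
\[
P(z)=\big(f(\omega z)-1\big)f^*(\omega^{-1}z)+\big(f^*(\omega^{-1}z)-1\big)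
\]
vanishes at $b$ to order at least $n$. At a zero of $h_2$ of order $n$, the functions $f(\omega^{-1}z)-1$ and $f^*(\omega z)-1$ vanish to order $n$, and the last expression for $P$ gives the same conclusion. At a common zero $b$ of $h_1$ and $h_2$ we have $f(\omega b)=f(\omega^{-1}b)=1$, so $0=P(b)=\kappa-1$. Thus for $\kappa\ne1$ there are no common zeros, and $h_1h_2$ divides $P$.
\end{proof}

So a nonreal $f$ pays for the missing symmetry with twice as many forced zeros of $P$.

\begin{lemma}\label{lem:t}
Let $T=P/h_1$ and $\nu=1$, or, if $\kappa\ne1$, let $T=P/(h_1h_2)$ and $\nu=2$. Then $\Lambda_kT$ is locally uniformly bounded above, and along a subsequence $\Lambda_kT\to t$ with $t\le(2C-\nu a)\psi^+$ in $\mathbb C$. Moreover $2C-\nu a\ge0$.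
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:quot} with $X=\kappa f(\omega z)f(\omega^{-1}z)$ and $Y=h_1$ or $h_1h_2$. By Proposition~\ref{prop:uv} and \eqref{eq:add}, $\xi=2C\psi^+$, and by Lemma~\ref{lem:h}, $\eta=\nu a\psi$. So $t\le2C\psi^+-\nu a\psi$. In $\overline D$ this is the required bound, and it gives $t\le0$ on $L_{\pm1}$. In $S_0$ it reads $t\le-\nu a\psi$, a positive bound, at most $\nu ar^\rho$. The opening of $S_0$ is $2\alpha<\pi$, so $\rho<1<\pi/(2\alpha)$, and (F4) gives $t\le0=(2C-\nu a)\psi^+$ in $S_0$. If $2C-\nu a<0$, then $t\le0$ in $\mathbb C$ and $t<0$ in $D$, contrary to the last statement of Lemma~\ref{lem:quot}.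
\end{proof}

\begin{proposition}\label{prop:first}
We have $\alpha\le2\pi/5$. If $\alpha>\pi/3$, then $f^*=f$.
\end{proposition}

\begin{proof}
With $\nu=1$, Lemma~\ref{lem:t} gives $a(4C^2-1)\ge0$, so $C\ge1/2$, $\delta\le\pi/3$ and $\alpha\le2\pi/5$ by \eqref{eq:thresholds}. If $\kappa\ne1$, then with $\nu=2$ it gives $(2C^2-1)/C\ge0$, so $\delta\le\pi/4$ and $\alpha\le\pi/3$.
\end{proof}

\section{The second quotient and the proof of Theorem~\ref{thm:A}}\label{sec:Q}

Let now $\pi/3<\alpha\le2\pi/5$, so that $\pi/4<\delta\le\pi/3$. By Proposition~\ref{prop:first}, $f=f^*$. The $1$-points are then symmetric with multiplicities, so $h_1=h_2=h$ and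
\begin{equation}\label{eq:real}
1-f(z)=c\,z^qh(\omega z)h(\omega^{-1}z),\qquad P(z)=f(\omega z)f(\omega^{-1}z)-1=h(z)T_3(z),
\end{equation}
with $T_3\not\equiv0$ entire. By Lemma~\ref{lem:t}, $\Lambda_kT_3\to t_3\le\tau_3\psi^+$. In the present range the numbers \eqref{eq:tau} satisfy $\tau_3\ge0$ and $\tau_4<0$.

We know nothing about the zeros of $T_3$, but we know the product of its values at the points $\omega^{\pm1}a_n$. By \eqref{eq:real},
\begin{equation}\label{eq:Q}
Q(z):=\frac{P(\omega z)P(\omega^{-1}z)}{1-f(z)}=\frac{T_3(\omega z)T_3(\omega^{-1}z)}{c\,z^q}.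
\end{equation}

\begin{lemma}\label{lem:T4}
The functions $Q$ and $T_4=(1-Q)/f$ are entire.
\end{lemma}

\begin{proof}
The second expression in \eqref{eq:Q} is holomorphic off the origin. If $q\ge1$, then $f=1+O(z^q)$ at $0$, so $P=O(z^q)$; the numerator of the first expression is $O(z^{2q})$, and the denominator has a zero of order exactly $q$. So $Q$ is entire. Let $z_0$ be a zero of $f$ of order $n$. Then $P(\omega^{\pm1}z)=f(z)f(\omega^{\pm2}z)-1=-1+O((z-z_0)^n)$ and $1-f(z)=1+O((z-z_0)^n)$, so $Q=1+O((z-z_0)^n)$.
\end{proof}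

\begin{proposition}\label{prop:T4}
$T_4\equiv0$.
\end{proposition}

\begin{proof}
Suppose not. We apply Lemma~\ref{lem:quot} with $X=Q$, $Y=-f$. For $z\ne0$,
\[
\Lambda_kQ(z)=\Lambda_kT_3(\omega z)+\Lambda_kT_3(\omega^{-1}z)-\frac{\log|c|+q\log(r_k|z|)}{B_k}.
\]
This is bounded above on each circle $|z|=R$ uniformly in $k$, hence on the disk by the maximum principle, and it tends to $\xi=t_3(\omega z)+t_3(\omega^{-1}z)$ a.e. Since $\tau_3\ge0$, we have $\xi^+\le\tau_3(\psi^+(\omega z)+\psi^+(\omega^{-1}z))$. So there is a limit $t_4$ of $\Lambda_kT_4$ with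
\[
t_4\le b(z):=\tau_3\big(\psi^+(\omega z)+\psi^+(\omega^{-1}z)\big)-\psi(z)\qquad\text{in }\mathbb C.
\]
As $b(\bar z)=b(z)$, we compute $b$ for $0\le\varphi\le\pi$. The formula changes at $\varphi=2\alpha$, where $\omega^{-1}z$ crosses $L_1$.

\emph{The range $2\alpha\le\varphi\le\pi$.} Both $\varphi-\alpha$ and $\varphi+\alpha$ lie in $[\alpha,2\pi-\alpha]$, so $\psi^+=\psi$ at $\omega^{\pm1}z$. Also $z\in D$ for $r>0$. By \eqref{eq:add}, $b=(2C\tau_3-1)\psi=\tau_4\psi<0$ for $r>0$.

\emph{The range $0\le\varphi\le2\alpha$.} Put $x=\rho\varphi\in[0,2\delta]$. Here $|\varphi-\alpha|\le\alpha$, so $\psi^+(\omega^{-1}z)=0$. Also $\varphi+\alpha\in[\alpha,3\alpha]\subset[\alpha,2\pi-\alpha]$, so $\psi^+(\omega z)=r^\rho\cos\rho(\pi-\alpha-\varphi)=r^\rho\sin x$. By \eqref{eq:psi}, $-\psi(z)=r^\rho\sin(\delta-x)$. Using $1=2aC$, we get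
\begin{align*}
r^{-\rho}b&=a\big[(4C^2-1)\sin x+2C(\sin\delta\cos x-C\sin x)\big]\\
&=a\big[(2C^2-1)\sin x+2C\sin\delta\cos x\big]=a\big[\cos2\delta\sin x+\sin2\delta\cos x\big]=a\sin(2\delta+x).
\end{align*}
Let $x_0=\pi-2\delta>0$. Since $\delta>\pi/4$, we have $x_0<\pi/2<2\delta$. For $x_0\le x\le2\delta$ we have $\pi\le2\delta+x\le4\delta\le4\pi/3$, so $b\le0$.

There remains the sector $|\varphi|<x_0/\rho$, in which $b>0$. On its boundary $t_4\le0$, and inside $t_4\le ar^\rho$. Its opening $\gamma=2x_0/\rho$ is less than $\pi/\rho$, that is, $\rho<\pi/\gamma$. By (F4), $t_4\le0$ in the sector. Altogether $t_4\le0$ in $\mathbb C$, and $t_4<0$ on the negative axis, contrary to Lemma~\ref{lem:quot}.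
\end{proof}

The hypothesis $\alpha>\pi/3$ has now been used three times: for the reality of $f$, for $\tau_4<0$, and for the opening $\gamma<\pi/\rho$. All three uses come down to $\delta>\pi/4$.

\begin{corollary}\label{cor:T3}
The integer $q$ is even, and $T_3(z)=d\,z^{q/2}$ with $d^2=c$.
\end{corollary}

\begin{proof}
By Proposition~\ref{prop:T4}, $Q\equiv1$, that is, $T_3(\omega z)T_3(\omega^{-1}z)=c\,z^q$. So $T_3$ has no zeros except possibly at $0$, and $T_3=z^ne^G$ with $G$ entire. On $|z|=r_k\ge1$ we have $\operatorname{Re}G\le\log|T_3|\le c_7B_k=o(r_k)$, by Lemma~\ref{lem:t} and \eqref{eq:peaks}. By (F6), $G$ is constant. So $T_3=dz^n$, and $d^2z^{2n}=cz^q$.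
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\alpha\in(\pi/3,\pi/2)$ occur. By Proposition~\ref{prop:first}, $\alpha\le2\pi/5$, so this section applies, and $P=d\,z^{q/2}h$. Compare the a.e.\ limits of $\Lambda_k$ of both sides in $D$. There $\psi(\omega z)+\psi(\omega^{-1}z)=2C\psi>0$, so $\Lambda_kP\to2C\psi$ a.e.\ by Lemma~\ref{lem:minus1}. The right side has the limit $a\psi$ by Lemma~\ref{lem:h}. Hence $2C=a=1/(2C)$, so $2C=1$ and $\alpha=2\pi/5$ by \eqref{eq:thresholds}.
\end{proof}

\section{The angle $2\pi/5$: proof of Theorem~\ref{thm:B}}\label{sec:B}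

Let $\alpha=2\pi/5$. Then $\omega^5=1$, $\rho=5/6$, $2C=1$, and Section~\ref{sec:Q} applies.

\subsection*{The functional equation}
Put $g(z)=-d\,z^{q/2}h(z)$. By \eqref{eq:real} and Corollary~\ref{cor:T3},
\[
f(\omega z)f(\omega^{-1}z)=1-g(z),\qquad g(\omega z)g(\omega^{-1}z)=d^2z^qh(\omega z)h(\omega^{-1}z)=1-f(z).
\]
The system is symmetric in $f$ and $g$. To see that $f=g$, we go once around the origin in five steps, alternating the two functions. Let
\[
x_0=f(z),\quad x_1=g(\omega z),\quad x_2=f(\omega^2z),\quad x_3=g(\omega^3z),\quad x_4=f(\omega^4z),\quad x_5=g(\omega^5z)=g(z).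
\]
Then $x_{n-1}x_{n+1}=1-x_n$ for $1\le n\le4$. No $x_n$ vanishes identically, so we may divide in the field of meromorphic functions; note that $1-x_1=x_0x_2\not\equiv0$. This recurrence has period five:
\[
x_2=\frac{1-x_1}{x_0},\qquad x_3=\frac{1-x_2}{x_1}=\frac{x_0+x_1-1}{x_0x_1},\qquad x_4=\frac{1-x_3}{x_2}=\frac{(1-x_0)(1-x_1)}{x_0x_1}\cdot\frac{x_0}{1-x_1}=\frac{1-x_0}{x_1},
\]
and $x_5=(1-x_4)/x_3=x_0$, because $1-x_4=(x_0+x_1-1)/x_1=x_0x_3$. Hence $g=f$ and
\begin{equation}\label{eq:FE}
f(\omega z)f(\omega^{-1}z)=1-f(z).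
\end{equation}

At $z=0$ this gives $f(0)^2+f(0)=1$, so $f(0)=(-1\pm\sqrt5)/2\ne0$. Then $f(-t)=f(0)\prod(1+t/a_n)$ has the sign of $f(0)$ for $t\ge0$, and $|f(-t)|$ increases to infinity. Since $f$ is real, \eqref{eq:FE} gives $1-f(-t)=|f(-\omega t)|^2\ge0$. So $f(-t)\to-\infty$, $f(0)=-(1+\sqrt5)/2$, and $f(-t)\le f(0)<-1$ for $t\ge0$.

\subsection*{A boundary relation in a strip}
Let $\zeta=x+i\theta$ and $U(\zeta)=\log|f(-e^\zeta)|$. This function is harmonic for $|\theta|<\pi$ and even in $\theta$. It is nonincreasing in $|\theta|$, because each factor $|1+e^\zeta/a_n|^2=1+2(e^x/a_n)\cos\theta+(e^x/a_n)^2$ is. For real $x$ we have $U(x)>0$ and $-f(-e^x)=e^{U(x)}$, so \eqref{eq:FE} at $z=-e^x$ reads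
\begin{equation}\label{eq:bdry}
2U(x+i\alpha)=\log\big(1+e^{U(x)}\big)=U(x)+V(x),\qquad V(x)=\log\big(1+e^{-U(x)}\big)\in(0,\log2).
\end{equation}
Let $\Sigma=\{|\theta|<\alpha\}$. On $\overline\Sigma$ we have $0<U(x+i\alpha)\le U(x+i\theta)\le U(x)$. Also $U(x)$ is bounded as $x\to-\infty$, and $U(x)=O(e^{sx})$ as $x\to+\infty$ for a fixed $s\in(5/6,1)$, because $f$ has order $5/6$.

Relation \eqref{eq:bdry} links the boundary values of $U$ on $\Sigma$ to its values on the midline, and the factor $2$ makes it a contraction on \emph{bounded} differences of solutions. The difficulty is that $U$ is unbounded. We therefore isolate its unbounded part, which solves the linear relation $2\mathcal D(x+i\alpha)=\mathcal D(x)$. The functions $e^{\sigma x}\cos\sigma\theta$ solve it when $2\cos\sigma\alpha=1$, that is, for $\sigma\in\pm\frac56+5\mathbb Z$, and only $\sigma=\rho=\frac56$ is compatible with the growth of $U$. The next lemma shows that there is nothing else.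

We recall that for a bounded continuous function on $\partial\Sigma$ there is a unique bounded harmonic function in $\Sigma$, continuous on $\overline\Sigma$, with these boundary values, and that its modulus is at most the supremum of the modulus of the data; this follows from the Poisson formula after mapping $\Sigma$ onto a half-plane by an exponential.

\begin{lemma}\label{lem:A}
There are $A>0$ and a bounded function $W$ on $\overline\Sigma$ such that $U(x+i\theta)=A\,e^{\rho x}\cos\rho\theta+W(x+i\theta)$ on $\overline\Sigma$.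
\end{lemma}

\begin{proof}
\emph{Removing $V$.} For a bounded continuous $w$ on $\mathbb R$, let $W_w$ be the bounded harmonic function in $\Sigma$ with $W_w(x\pm i\alpha)=w(x)$, and let $Sw$ be its restriction to $\mathbb R$. By uniqueness $W_w$ is even in $\theta$. The linear operator $S$ has norm at most $1$ on the space of bounded continuous functions with the supremum norm. So $w=\frac12\sum_{n\ge0}2^{-n}S^nV$ converges and solves $2w-Sw=V$. With $W=W_w$ this reads $2W(x+i\alpha)-W(x)=V(x)$. Then $\mathcal D=U-W$ is harmonic in $\Sigma$, continuous on $\overline\Sigma$, even in $\theta$, and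
\[
2\mathcal D(x+i\alpha)=\mathcal D(x),\qquad|\mathcal D(\zeta)|\le c_8e^{sx^+}\quad\text{on }\overline\Sigma .
\]

\emph{Analytic continuation.} Let $\Delta$ be holomorphic in $\Sigma$ with $\operatorname{Re}\Delta=\mathcal D$. On $\mathbb R$ we have $\partial_x\operatorname{Im}\Delta=-\partial_\theta\mathcal D=0$ by evenness, so we may take $\Delta$ real on $\mathbb R$, and then $\overline{\Delta(\bar\zeta)}=\Delta(\zeta)$. The function $G(\zeta)=\Delta(\zeta+i\alpha)-\frac12\Delta(\zeta)$ is holomorphic for $-\alpha<\theta<0$, and its real part tends to $\mathcal D(x+i\alpha)-\frac12\mathcal D(x)=0$ at points of $\mathbb R$. By the Schwarz reflection principle, $G$ extends to $\Sigma$, and for $0<\theta<\alpha$,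
\[
G(\zeta)=-\overline{G(\bar\zeta)}=-\Delta(\zeta-i\alpha)+\tfrac12\Delta(\zeta).
\]
The formula $\Delta(\zeta+i\alpha)=G(\zeta)+\frac12\Delta(\zeta)$, $\zeta\in\Sigma$, extends $\Delta$ to $-\alpha<\theta<2\alpha$, and the symmetry $\Delta(\zeta)=\overline{\Delta(\bar\zeta)}$ extends it to $|\theta|<2\alpha$. For $0<\theta<\alpha$ we obtain
\begin{equation}\label{eq:rec}
\Delta(\zeta+i\alpha)+\Delta(\zeta-i\alpha)=\Delta(\zeta),
\end{equation}
and by the identity theorem this holds for $|\theta|<\alpha$. Suppose that $\Delta$ is holomorphic in $|\theta|<\ell$, $\ell\ge2\alpha$, and \eqref{eq:rec} holds in $|\theta|<\ell-\alpha$. Then $\Delta(\zeta-i\alpha)-\Delta(\zeta-2i\alpha)$ is holomorphic for $2\alpha-\ell<\theta<\ell+\alpha$ and equals $\Delta(\zeta)$ for $2\alpha-\ell<\theta<\ell$. This and the symmetry extend $\Delta$ to $|\theta|<\ell+\alpha$, and \eqref{eq:rec} persists by the identity theorem. So $\Delta$ is entire and satisfies \eqref{eq:rec} everywhere.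

\emph{Periodicity and growth.} By \eqref{eq:rec}, $\Delta(\zeta+2i\alpha)=\Delta(\zeta+i\alpha)-\Delta(\zeta)=-\Delta(\zeta-i\alpha)$, so $\Delta(\zeta+3i\alpha)=-\Delta(\zeta)$. For $\alpha\le\theta\le2\alpha$ we have $\operatorname{Re}\Delta(\zeta)=\mathcal D(\zeta-i\alpha)-\mathcal D(\zeta-2i\alpha)$ with both points in $\overline\Sigma$. So $|\operatorname{Re}\Delta|\le2c_8e^{sx^+}$ on the strip $-\alpha\le\theta\le2\alpha$ of width $3\alpha$, hence in $\mathbb C$. Since $3\alpha\rho=\pi$, we can write $\Delta(\zeta)=\Phi(e^{\rho\zeta})$ with $\Phi$ holomorphic in $\mathbb C\setminus\{0\}$ and $\Phi(-\sigma)=-\Phi(\sigma)$. Near $0$ the real part of $\Phi$ is bounded, so the singularity is removable. Near infinity $|\operatorname{Re}\Phi(\sigma)|=O(|\sigma|^{s/\rho})$ with $s/\rho<6/5<2$, so $\Phi$ has degree at most $1$ by (F6). Being odd and real on the positive axis, $\Phi(\sigma)=A\sigma$ with $A$ real. Thus $\mathcal D=Ae^{\rho x}\cos\rho\theta$, and $A>0$ because $U(x)\to\infty$ while $W$ is bounded.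
\end{proof}

\subsection*{Uniqueness}
Replacing $f(z)$ by $f(tz)$ replaces $U(\zeta)$ by $U(\zeta+\log t)$, so it multiplies $A$ by $t^\rho$ and keeps $W$ bounded. Let $f_1,f_2$ be two functions as in Theorem~\ref{thm:B}, scaled so that $A=1$ for both, and let $U_1,U_2$ be the corresponding functions. By Lemma~\ref{lem:A}, $E=U_1-U_2$ is bounded on $\overline\Sigma$; it is also continuous there, harmonic in $\Sigma$ and even in $\theta$. Let $N=\sup_x|E(x+i\alpha)|<\infty$. The function $y\mapsto\log(1+e^y)$ has derivative in $(0,1)$, so \eqref{eq:bdry} and the maximum principle in $\Sigma$ give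
\[
2|E(x+i\alpha)|\le|E(x)|\le N,\qquad x\in\mathbb R .
\]
Hence $2N\le N$, so $N=0$ and $E\equiv0$ in $\Sigma$. Thus $|f_1|=|f_2|$ on a nonempty open set, so $f_1/f_2$ is constant, and $f_1(0)=f_2(0)\ne0$ gives $f_1=f_2$. This completes the proof of Theorem~\ref{thm:B}.

\begin{thebibliography}{9}

\bibitem{Hor}
H\"ormander, \emph{The Analysis of Linear Partial Differential Operators I}.

\bibitem{slides}
\emph{Meromorphic functions with $a$-points in disjoint sets},
\texttt{https://www.math.purdue.edu/\~{}eremenko/dvi/radial-slides.pdf}.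

\end{thebibliography}
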